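# Averages of $f(\theta^k x)$ for transcendental $\theta$: the law of large numbers fails in $L^1$

## 1. A cosine along the powers of $\pi$

Take $\theta=\pi$, a transcendental number, and $f(t)=\cos 2\pi t$. What do the averages
$$A_nf(x)=\frac1n\sum_{k=1}^n f(\theta^kx)$$
do for a typical real $x$? A hand computation answers this, provided we measure "typical" with a convenient probability measure on $\mathbb R$. Put
$$w(x)=\Big(\frac{\sin \pi x}{\pi x}\Big)^2,\qquad e(t)=e^{2\pi i t}.$$
We have $\int_{-1}^1(1-|\xi|)e(-\xi x)\,d\xi=w(x)$, so Fourier inversion gives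
$$\hat w(\xi):=\int_{\mathbb R}e(\xi x)w(x)\,dx=\max(0,1-|\xi|).\tag{1}$$
In particular $\int w=1$. Since $w>0$ except at the nonzero integers, the probability measure $w\,dx$ has the same null sets as Lebesgue measure. We write $E$ and $P_w$ for expectation and probability under $w\,dx$. By (1), every oscillation $e(\xi x)$ with $|\xi|\ge1$ has expectation exactly $0$.

For $k<l$,
$$\cos(2\pi\theta^kx)\cos(2\pi\theta^lx)=\tfrac12\cos(2\pi(\theta^l+\theta^k)x)+\tfrac12\cos(2\pi(\theta^l-\theta^k)x).$$
Both frequencies are at least $\theta^k(\theta-1)\ge\pi(\pi-1)>6$, so the expectation is $0$. For $k=l$ it is $\frac12$. Hence $E[(A_nf)^2]=\frac1{2n}$ exactly. Along $n=m^2$ these numbers are summable, so $\sum_m (A_{m^2}f)^2<\infty$ a.e. and $A_{m^2}f\to0$ a.e. For $m^2\le n<(m+1)^2$ we have $|A_nf|\le|A_{m^2}f|+\frac{2m}{m^2}$ because $|f|\le1$. So $A_nf(x)\to0=\int_0^1f$ for a.e. $x$.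

The same argument works for every $\theta>1$ and every trigonometric polynomial of period $1$. For $f(t)=e(mt)$ with integer $m\ne0$, choose $k_0$ with $\theta^{k_0}(\theta-1)\ge1$. Then $\hat w(m(\theta^l-\theta^k))=0$ whenever $k_0\le k<l$, and so $E|A_nf|^2\le\frac{1}{n^2}(n+2k_0n)=O(1/n)$. The rest is as before. A continuous $f$ of period $1$ is a uniform limit of trigonometric polynomials $g_i$. Since $|A_nf-A_ng_i|\le\|f-g_i\|_\infty$, the averages of $f$ also converge a.e. to $\int_0^1f$.

What about an unbounded $f$ that is merely integrable over a period? Approximation in $L^1$ by trigonometric polynomials is still available, but to use it we must control $\sup_n|A_n(f-g)|$ when only $\|f-g\|_1$ is small. For $\theta=2$ this control exists. The map $x\mapsto2x \pmod 1$ preserves Lebesgue measure on $[0,1)$, and the maximal ergodic theorem says that for $f\ge0$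
$$\big|\{x\in[0,1):\sup_nA_nf(x)>\Lambda\}\big|\le\frac1\Lambda\int_0^1f .\tag{2}$$
The law of large numbers for $\theta=2$ and locally integrable $f$ of period $1$ was proved by Raikov, and Riesz pointed out that it is an example of the individual ergodic theorem for the binary transform. For non-integer $\theta>1$ the numbers $\theta^kx$ cannot be regarded as the iteration of $x\mapsto\theta x\pmod 1$ on $[0,1)$, and this argument for (2) is lost. Bourgain gave the proof of the law of large numbers when $\theta$ is algebraic. Our question is the transcendental case: *is it true that for every transcendental $\theta>1$ and every locally integrable $f$ with period $1$,*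
$$\frac1N\sum_{k=1}^Nf(\theta^kx)\to\int_0^1f(t)\,dt\quad\text{for a.e. }x\ ?$$

## 2. Divergence for every transcendental $\theta$: the statements

The answer is no, and it is no for each transcendental $\theta>1$ separately.

**Theorem 1.** Let $\theta>1$ be transcendental. There is a $1$-periodic $f\ge0$ with $\int_0^1f<\infty$, and even $\int_0^1f\,(\log(1+f))^s<\infty$ for all $0<s<1$, such that
$$\limsup_{N\to\infty}\frac1N\sum_{k=1}^Nf(\theta^kx)=+\infty\quad\text{for a.e. }x\in\mathbb R.$$

**Theorem 2.** For every transcendental $\theta>1$, the set of $f\in L^1(\mathbb R/\mathbb Z)$ with $\limsup_N|A_Nf(x)|=\infty$ for a.e. $x$ contains a dense $G_\delta$ subset of $L^1(\mathbb R/\mathbb Z)$.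

Theorem 1 alone answers the question. Both theorems follow from a quantitative statement about a single polynomial, in which the bound (2) fails as badly as possible.

**Proposition 3.** Let $\theta>1$ be transcendental. There is an absolute constant $C_0$ such that for all $\Lambda\ge2$, $0<\varepsilon\le\frac12$, $R>0$, $N_0\in\mathbb N$ there is a $1$-periodic trigonometric polynomial $f\ge0$ with $\int_0^1f=1$, $\int_0^1f^2\le\exp\big(C_0\Lambda(\log\Lambda)^{3/2}\log\frac1\varepsilon\big)$ and
$$P_w\Big\{x\in[-R,R]:\ \sup_{n\ge N_0}A_nf(x)\le\Lambda\Big\}\le\varepsilon.$$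

An inequality like (2) would allow $\sup_nA_nf>\Lambda$ only on a set of size about $1/\Lambda$. Here it happens on all of $[-R,R]$ up to probability $\varepsilon$. Of course $A_nf\to1$ a.e. for this $f$, by Section 1. The large averages occur at finite times, but at times beyond any prescribed $N_0$.

Our functions will be products of factors $1+a\cos(2\pi vx)$, called Riesz products. Here is what to watch for in them.

**Example.** Let $0<a<1$ and $f(x)=(1+a\cos2\pi v_1x)(1+a\cos2\pi v_2x)$. Write each factor as $\sum_{\epsilon\in\{-1,0,1\}}c_\epsilon\,e(\epsilon vx)$ with $c_0=1$, $c_{\pm1}=a/2$. Then $\int_0^1f$ collects the terms with $\epsilon_1v_1+\epsilon_2v_2=0$, and $\int_0^1f^2$ those with $c_1v_1+c_2v_2=0$, where $c_i=\epsilon_i+\epsilon_i'\in\{-2,\dots,2\}$. For $(v_1,v_2)=(1,3)$ only $c=0$ occurs, so $\int f=1$. In $\int f^2$ we need $\epsilon'=-\epsilon$, giving $(1+2\cdot\frac{a^2}4)^2=(1+\frac{a^2}2)^2$. For $(v_1,v_2)=(1,2)$ we still have $\int f=1$, but $c=\pm(2,-1)$ collides, and $\int f^2=(1+\frac{a^2}2)^2+\frac{a^3}2$.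 For $(1,1)$ even $\int f=1+\frac{a^2}2$. To compute second moments we therefore need frequencies without nontrivial relations having coefficients up to $2$.

## 3. One Riesz block and the barrier $1/\Lambda$

How can $f(\theta^kx)$ be made to keep its size over many consecutive $k$? Since $\theta$ is transcendental, $1,\theta,\dots,\theta^L$ are linearly independent over $\mathbb Q$. By the Kronecker–Weyl theorem, $(n\theta,\dots,n\theta^L)_{n\ge1}$ is then equidistributed modulo $1$. So there are positive integers $V$ for which all of $V\theta,\dots,V\theta^L$ are extremely close to integers $v_1,\dots,v_L$. Put $f(x)=\prod_{d=1}^L(1+a\cos2\pi v_dx)$. For $k$ and $x$ in a fixed bounded range, $v_d\theta^kx$ is close to $V\theta^{d+k}x$, hence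
$$f(\theta^kx)\approx\prod_{s=k+1}^{k+L}\big(1+a\cos2\pi V\theta^sx\big).$$
Increasing $k$ by one removes one factor and adds one. If $a$ is of order $L^{-1/2}$ and $n$ is much smaller than $L$, one expects the right side to change little for $k\le n$, so $A_nf(x)\approx G(x):=\prod_{s=1}^L(1+a\cos2\pi V\theta^sx)$. For large $V$ the phases $V\theta^sx$ imitate independent uniform variables. Then $\log G$ is a sum of many small, nearly independent terms, and $G$ is close to a lognormal variable of mean $1$, which exceeds $\Lambda$ with positive probability. So averages of arbitrarily high index can be large on a set of positive probability.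

How large is that set? Markov's inequality for one nonnegative $G$ with $E[G]=1$ gives $P_w(G>\Lambda)\le1/\Lambda$. This is exactly what (2) permits, so nothing has been violated.

Longer times do not help. Replace the phases $V\theta^sx$ by i.i.d. uniform phases $Y_s$. The sequence $k\mapsto\prod_{s=k+1}^{k+L}(1+a\cos2\pi Y_s)$ is *stationary*, and the maximal ergodic theorem bounds the probability that its averages ever exceed $\Lambda$ by $1/\Lambda$.

More blocks do not help directly either. Suppose we have blocks $f_1,\dots,f_I$ with independent limits $G^{(1)},\dots,G^{(I)}$. The product $\prod_jf_j$ shows $\prod_jG^{(j)}$ at all times, and the mean $\frac1I\sum_jf_j$ shows $\frac1I\sum_jG^{(j)}$ at all times. Each of these is again one variable of mean $1$, and Markov stops us at $1/\Lambda$.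

The barrier is that all times see the same random variable. We would pass it with a single $f$ whose average over the $i$-th of $I$ time windows is close to $G^{(i)}$ alone, with the $G^{(i)}$ independent. Then $P(\max_iG^{(i)}\le3\Lambda)=(1-P(G^{(1)}>3\Lambda))^I$ is small once $I$ exceeds $\Lambda$ by a suitable factor. We need blocks that switch on and off as $k$ grows.

## 4. Offsets and random signs as switches

Take the product of $I$ blocks, but do not aim at integers near $V_j\theta^d$. Aim at integers near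
$$\Theta_{j,d}=V_j\theta^d-\eta_{j,d},\qquad 0<\eta_{j,d}\le2,$$
with a deliberately chosen offset. At time $k$ the phase is $\Theta_{j,d}\theta^kx=V_j\theta^{d+k}x-\eta_{j,d}\theta^kx$. While $\eta_{j,d}\theta^k$ is tiny, the offset is invisible and the factor is *coherent*: it shows $V_j\theta^{d+k}x$. Once $\eta_{j,d}\theta^k$ is large and $\eta_{j,d}$ is generic, the extra phase scrambles the factor. So an offset of size $\theta^{-\tau}$ turns a factor off at time about $\tau$. This is possible because we choose the target modulo $1$ freely, which Kronecker–Weyl allows.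

Offsets switch off. To switch a block *on*, give each factor a fair random sign: $1+\sigma_{j,d}\,a\cos(\cdot)$. Fix an exponent $s$. As $k$ runs through a window, the factor of block $j$ carrying $V_j\theta^s$ is the one with $d=s-k$, so its sign $\sigma_{j,s-k}$ is a new one at each $k$. Averaging over $k$ should act like averaging over signs. Let windows and cut-off times alternate, window $1$, $\tau_1$, window $2$, $\tau_2$, and so on. In block $j$ let factors with $\sigma=-1$ be cut off at $\tau_{j-1}$ (just before window $j$) and factors with $\sigma=+1$ at $\tau_j$ (just after it). In window $i$ we then expect, per phase $\phi=2\pi V_j\theta^sx$, the following averages.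

- Block $j>i$: both signs are coherent, and the average is $\frac12(1+a\cos\phi)+\frac12(1-a\cos\phi)=1$.
- Block $j=i$: only $\sigma=+1$ is coherent, the scrambled half averages to $1$, and we get $\frac12(1+a\cos\phi)+\frac12=1+\frac a2\cos\phi$.
- Block $j<i$: everything is scrambled, and the average is $1$.

So window $i$ should show $\prod_s(1+\frac a2\cos2\pi V_i\theta^sx)$, which is block $i$ and nothing else. The proof turns this into a second-moment computation, in which the signs and offsets are random and are fixed at the end.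

## 5. Parameters and good multipliers

From here on $\theta>1$ is transcendental, and $\Lambda,\varepsilon,R,N_0$ are as in Proposition 3. Quantities are chosen in this order: first $v,A,I$; then $T$; then signs and offsets; then $H,\kappa$; then the multipliers $V_j$; and finally $f$.

**Step 1: the amplitude and the number of windows.** This step fixes the target lognormal law and makes $I$ large enough for independence to win. Let
$$v=2\log(3\Lambda)>1,\qquad A=8v,\qquad \pi_0=P(\xi\ge\sqrt v),\qquad I=\Big\lceil\frac2{\pi_0}\log\frac3\varepsilon\Big\rceil,$$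
with $\xi$ standard normal. The standard bound $P(\xi\ge t)\ge\frac1{\sqrt{2\pi}}\frac t{1+t^2}e^{-t^2/2}$ and $e^{-v/2}=\frac1{3\Lambda}$ give, since $\frac{\sqrt v}{1+v}\ge\frac1{2\sqrt v}$ and $\log(3\Lambda)\le(1+\frac{\log3}{\log2})\log\Lambda$,
$$\pi_0\ge\frac1{\sqrt{2\pi}}\cdot\frac1{2\sqrt v}\cdot\frac1{3\Lambda}\ge\frac{c}{\Lambda\sqrt{\log\Lambda}}$$
with an absolute $c>0$. Moreover $\log\frac3\varepsilon\le(1+\frac{\log3}{\log2})\log\frac1\varepsilon$. Also $\frac1{\pi_0}\log\frac3\varepsilon\ge1$, so $I\le\frac3{\pi_0}\log\frac3\varepsilon$. Therefore, with an absolute $C_0$,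
$$\frac{AI}2=4vI\le C_0\Lambda(\log\Lambda)^{3/2}\log\frac1\varepsilon.\tag{3}$$

**Step 2: windows, cut-off times, signs and offsets.** This step writes down the switches. Now $A,I$ are fixed and $T\in\mathbb N$ is a large parameter. Put
$$L=T^2,\quad a=\sqrt{A/L},\quad K_i=8^{i-1}T,\quad W_i=\{K_i+1,\dots,2K_i\}\ (1\le i\le I),\quad\tau_0=0,\ \tau_i=4K_i,$$
and take $T$ so large that $T\ge N_0$, $a<1$ and $2K_I\le L$. The windows have room on both sides. We have $K_1-\tau_0=T$, and for $i\ge2$, $K_i-\tau_{i-1}=K_i-4K_{i-1}=K_i/2\ge T$. Also $\tau_i-2K_i=2K_i\ge2T$.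

Let $\sigma_{j,d}\in\{\pm1\}$ (fair signs) and $U_{j,d}$ (uniform on $[1,2]$), $1\le j\le I$, $1\le d\le L$, be independent. Let $\mathbb E$ denote expectation over them. Define
$$\eta_{j,d}=\begin{cases}\theta^{-\tau_j}U_{j,d}&\text{if }\sigma_{j,d}=+1,\\ \theta^{-\tau_{j-1}}U_{j,d}&\text{if }\sigma_{j,d}=-1,\end{cases}\qquad 0<\eta_{j,d}\le2.$$
For positive integers $V_1,\dots,V_I$ put $\Theta_{j,d}=V_j\theta^d-\eta_{j,d}$ and
$$F_k(x)=\prod_{j=1}^I\prod_{d=1}^L\big(1+\sigma_{j,d}\,a\cos(2\pi\Theta_{j,d}\theta^kx)\big),\qquad G_k^{(i)}(x)=\prod_{s=k+1}^{k+L}\big(1+\tfrac a2\cos(2\pi V_i\theta^sx)\big).\tag{4}$$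
$F_k(x)$ is the ideal version of $f(\theta^kx)$, and $G_k^{(i)}$ is what window $i$ should show.

**Step 3: multipliers without relations.** To compute expectations we must know which frequencies can be small.

**Definition 4.** Let $M=6IL\theta^{2K_I}+2$ and let $H\ge2$ be an integer. $V=(V_1,\dots,V_I)$ is *$H$-good* if $\big|\sum_jV_jP_j(\theta)\big|\ge M$ whenever $P_j(\theta)=\sum_{s=1}^{L+2K_I}c_{j,s}\theta^s$ with integers $|c_{j,s}|\le H$, not all $c_{j,s}$ zero.

An $H$-good $V$ is also $2$-good, and goodness does not involve signs or offsets. For example, if $I=1$ the condition says $V_1|P(\theta)|\ge M$ for finitely many polynomials $P$. At a transcendental $\theta$ all the values $P(\theta)$ are nonzero, so any large $V_1$ is good. Transcendence is really needed here: for the algebraic number $\theta=\frac{1+\sqrt5}2$ we have $\theta^3-\theta^2-\theta=0$, and no good $V$ exists as soon as $L+2K_I\ge3$.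

**Lemma 5.** Let $\mathcal V_1,\dots,\mathcal V_I$ be infinite sets of positive integers and $H\ge2$. There is an $H$-good $V$ with $V_j\in\mathcal V_j$ for all $j$.

*Proof.* The set of nonzero values of $\sum_{s=1}^{L+2K_I}c_s\theta^s$ with integers $|c_s|\le H$ is finite. Let $\delta>0$ be its minimal and $\Delta$ its maximal modulus. By transcendence, the value is zero only if all $c_s=0$. Choose successively $V_j\in\mathcal V_j$ with $V_j\delta\ge M+\Delta\sum_{j'<j}V_{j'}$. If not all $P_j$ vanish, let $j$ be the largest index with $P_j\ne0$. Then $|\sum_{j'}V_{j'}P_{j'}(\theta)|\ge V_j\delta-\Delta\sum_{j'<j}V_{j'}\ge M$. $\square$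

**Lemma 6.** Let $V$ be $2$-good. Take a product of two functions, each of the form $F_k$ or $G_k^{(i)}$ with indices $k\in[0,2K_I]$, and expand it into exponentials. Each frequency is $\sum_jV_jP_j(\theta)+\omega$ with $P_j$ as in Definition 4, $|c_{j,s}|\le2$, and $\omega$ not depending on $V$. In the expectation $E$ of the product only the terms with all $c_{j,s}=0$ survive, each contributing its coefficient times $\hat w(\omega)$.

*Proof.* Each factor of $F_k$ or $G^{(i)}_k$ contributes $\epsilon\Theta_{j,d}\theta^k=\epsilon V_j\theta^{d+k}-\epsilon\eta_{j,d}\theta^k$ or $\epsilon V_i\theta^s$, with $\epsilon\in\{-1,0,1\}$. The exponents of $\theta$ next to $V_j$ lie between $1$ and $L+2K_I$, and in a product of two functions each occurs at most twice, so $|c_{j,s}|\le2$. The remainder $\omega$ collects the offsets: $|\omega|\le2\cdot IL\cdot2\theta^{2K_I}=4IL\theta^{2K_I}\le M-2$. If some $c_{j,s}\ne0$, the frequency has modulus at least $M-(M-2)=2$, and its expectation is $0$ by (1). $\square$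

## 6. Second moments inside a window

Fix $i$ and $k<l$ in $W_i$, put $r=l-k$, and let $V$ be $2$-good. Such a $V$ exists by Lemma 5. Then $1\le r<K_I\le L/2$. Write
$$\rho_r=\Big(1+\frac{a^2}8\Big)^{L-r},\qquad p_i=4IL\theta^{2K_i-\tau_i}\le4IT^2\theta^{-2T},\qquad q_i=\frac{2\theta^{\tau_{i-1}-K_i}}{\min(1,\theta-1)}\le\frac{2\theta^{-T}}{\min(1,\theta-1)}.$$
Relative to window $i$, call $(j,d)$ *fresh* if $j<i$, or if $j=i$ and $\sigma_{j,d}=-1$. Otherwise call it *coherent*. A fresh index has $\eta_{j,d}=\theta^{-t}U_{j,d}$ with $t\le\tau_{i-1}$. A coherent index has $\eta_{j,d}\le2\theta^{-\tau_i}$: for $j=i$ its sign is $+1$, and for $j>i$ we have $\tau_{j-1}\ge\tau_i$. We show that $F_kF_l$, $F_kG_l^{(i)}$, $G_k^{(i)}F_l$ and $G_k^{(i)}G_l^{(i)}$ all have mean about $\rho_r$. Then $F-G^{(i)}$ is nearly uncorrelated across the window.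

**Step 4: the correlation of $F_k$ and $F_l$.** The purpose is to show
$$\big|\mathbb E\,E[F_kF_l]-\rho_r\big|\le\frac{A^2e^{A/2}}{4L}+(p_i+q_i)e^{AI/2}.\tag{5}$$

*Surviving terms.* Let $F_k$ contribute $\epsilon_{j,d}\Theta_{j,d}\theta^k$ and $F_l$ contribute $\epsilon'_{j,d}\Theta_{j,d}\theta^l$. The exponent $s=d+k$ in $F_k$ is matched in $F_l$ by $s=(d-r)+l$. So all $c_{j,s}=0$ means $\epsilon'_{j,d-r}=-\epsilon_{j,d}$ for $r<d\le L$, and all other $\epsilon,\epsilon'$ vanish. By Lemma 6,
$$E[F_kF_l]=\sum_\epsilon\ \prod_{(j,d):\,\epsilon_{j,d}\ne0}\frac{a^2}4\sigma_{j,d}\sigma_{j,d-r}\ \hat w(\omega_\epsilon),\qquad\omega_\epsilon=\sum_{(j,d)}\epsilon_{j,d}\big(-\eta_{j,d}\theta^k+\eta_{j,d-r}\theta^l\big),\tag{6}$$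
the sum being over $\epsilon\in\{-1,0,1\}^{\{1\le j\le I,\ r<d\le L\}}$. The coefficients have absolute sum at most $(1+2\cdot\frac{a^2}4)^{IL}\le e^{a^2IL/2}=e^{AI/2}$. For given $\epsilon$, call the indices $(j,d)$ and $(j,d-r)$ with $\epsilon_{j,d}\ne0$ *involved*. Fix $\sigma$ for the moment and split the terms.

*Terms involving some fresh index $(j_0,d_0)$.* Given $\sigma$ and the other $U$'s, $\omega_\epsilon=\alpha U_{j_0,d_0}+\text{const}$ with
$$|\alpha|\ge\theta^{-\tau_{i-1}}\big|-\epsilon_{j_0,d_0}\theta^k+\epsilon_{j_0,d_0+r}\theta^l\big|,$$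
where an absent $\epsilon$ is read as $0$. At least one of the two $\epsilon$'s is nonzero. The modulus is therefore $\theta^k$, $\theta^l$, $\theta^l+\theta^k$ or $\theta^l-\theta^k\ge\theta^k(\theta-1)$. As $k>K_i$, we get $|\alpha|\ge\theta^{K_i-\tau_{i-1}}\min(1,\theta-1)$. Since $0\le\hat w\le1_{(-1,1)}$, and $\alpha U+\text{const}$ lies in $(-1,1)$ only for $U$ in an interval of length $2/|\alpha|$, the average of $\hat w(\omega_\epsilon)$ over $U_{j_0,d_0}$ is at most $2/|\alpha|\le q_i$. In total these terms contribute at most $q_ie^{AI/2}$ in modulus, for every $\sigma$, hence also after averaging over $\sigma$.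

*Terms with all involved indices coherent.* Here $|\omega_\epsilon|\le IL\cdot2\cdot2\theta^{-\tau_i}\theta^{2K_i}=p_i$, and $|\hat w(\omega)-1|\le|\omega|$. Replacing $\hat w$ by $1$ costs at most $p_ie^{AI/2}$. What remains factors. Blocks $j<i$ do not occur. In block $i$ the pair $\{d-r,d\}$ may be used exactly when both signs are $+1$. In blocks $j>i$ every pair may be used. With $t_d=1_{\{\sigma_{i,d}=+1\}}$ we obtain
$$\prod_{j>i}\prod_{d=r+1}^L\Big(1+\frac{a^2}2\sigma_{j,d}\sigma_{j,d-r}\Big)\cdot\prod_{d=r+1}^L\Big(1+\frac{a^2}2t_dt_{d-r}\Big).\tag{7}$$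
The $I-i+1$ factors, one for each $j\ge i$, are independent, so we may average them separately.

*Averaging over the signs.* Consider the graph on $\{1,\dots,L\}$ with edges $\{d-r,d\}$, $r<d\le L$. It is a union of paths. Expanding a factor of (7) gives a sum over edge sets $S$. Before the general case, take $L=3$, $r=1$, $y=a^2/2$. The first kind of factor is $(1+y\sigma_1\sigma_2)(1+y\sigma_2\sigma_3)$, with mean $1$, because $\sigma_1\sigma_2$, $\sigma_2\sigma_3$ and $\sigma_1\sigma_2^2\sigma_3=\sigma_1\sigma_3$ all have mean $0$. The last kind is $(1+yt_1t_2)(1+yt_2t_3)$, with mean $1+\frac y2+\frac{y^2}8$, while $(1+\frac y4)^2=1+\frac y2+\frac{y^2}{16}$. The discrepancy $\frac{y^2}{16}$ comes from the two edges sharing the vertex $2$.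

In general, for $j>i$ the set $S$ contributes $(a^2/2)^{|S|}\,\mathbb E\prod_u\sigma_{j,u}^{\deg_S u}$. A nonempty $S$ in a union of paths has a vertex of degree $1$, so this mean is $0$. Each factor with $j>i$ has mean exactly $1$. For the last factor, $S$ contributes $(a^2/2)^{|S|}2^{-|\mathcal V(S)|}$, where $\mathcal V(S)$ is the set of vertices of $S$. If $S$ is a matching (no two edges share a vertex), then $|\mathcal V(S)|=2|S|$ and the contribution is $(a^2/8)^{|S|}$. If this held for all $S$, the sum would be $(1+\frac{a^2}8)^{L-r}=\rho_r$. For a non-matching $S$ the error is at most $(a^2/2)^{|S|}$, and $S$ contains one of at most $L$ pairs of adjacent edges. The sets containing a given pair have total weight at most $\frac{a^4}4(1+\frac{a^2}2)^L$. So the mean of the last factor differs from $\rho_r$ by at most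
$$L\cdot\frac{a^4}4\Big(1+\frac{a^2}2\Big)^L\le\frac{A^2e^{A/2}}{4L}.$$
Adding the three errors gives (5).

**Step 5: the mixed correlations.** The purpose is to show that $\mathbb E\,E[F_kG_l^{(i)}]$ and $\mathbb E\,E[G_k^{(i)}F_l]$ equal $\rho_r$ up to $(p_i+q_i)e^{A/4}$.

In $F_kG_l^{(i)}$ let $\epsilon'_s$, $l<s\le l+L$, be the choices in $G_l^{(i)}$. Survival forces $\epsilon_{j,d}=0$ for $j\ne i$. It also forces $\epsilon_{i,d}=-\epsilon'_{d+k}$ for those $d$ with $d+k\in(l,l+L]$, that is, for the $L-r$ values $r<d\le L$, and all other choices are $0$. The frequency is $-\sum_d\epsilon_{i,d}\eta_{i,d}\theta^k$. The coefficients are products of $\sigma_{i,d}\frac a2\cdot\frac a4$, with absolute sum at most $(1+\frac{a^2}4)^L\le e^{A/4}$. If a fresh index is involved, the coefficient of its $U$ has modulus at least $\theta^{K_i-\tau_{i-1}}$, so the average of $\hat w$ is at most $q_i$. These terms contribute at most $q_ie^{A/4}$. The other terms use only $\sigma_{i,d}=+1$ and have $|\omega|\le L\cdot2\theta^{-\tau_i}\theta^{2K_i}\le p_i$.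 So up to $p_ie^{A/4}$ they sum to $\prod_{d=r+1}^L(1+\frac{a^2}4t_d)$. The $t_d$ are independent with mean $\frac12$, so the mean of this product is exactly $(1+\frac{a^2}8)^{L-r}=\rho_r$.

In $G_k^{(i)}F_l$, survival means $\epsilon_{i,d}=-\epsilon'_{d+l}$ for $d+l\in(k,k+L]$, that is, for $1\le d\le L-r$, all other choices being $0$. The frequency is $-\sum_d\epsilon_{i,d}\eta_{i,d}\theta^l$, with $K_i<l\le2K_i$. The rest is word for word the same.

**Step 6: the exact second moments.** These need no randomness. For $0\le k\le l\le2K_I$,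
$$E[G_k^{(i)}G_l^{(i)}]=\Big(1+\frac{a^2}8\Big)^{L-(l-k)},\tag{8}$$
because the two products share $L-(l-k)$ exponents, each contributing $1+2(\frac a4)^2$, and the surviving frequencies are $0$. Next, $E[F_k^2]=(1+\frac{a^2}2)^{IL}\le e^{AI/2}$, since survival forces $\epsilon'=-\epsilon$, which gives frequency $0$.

**Step 7: averages of $F_k$ over the window.** The purpose is to replace $\frac1{K_i}\sum_{k\in W_i}F_k$ by $\frac1{K_i}\sum_{k\in W_i}G_k^{(i)}$ in mean square. Let $D_k=F_k-G_k^{(i)}$. For $k<l$ in $W_i$ the main terms of $\mathbb E\,E[D_kD_l]$ cancel: $\rho_r-\rho_r-\rho_r+\rho_r=0$. On the diagonal, $E[D_k^2]\le2(E[F_k^2]+E[(G_k^{(i)})^2])\le2(e^{AI/2}+e^{A/8})$. Expanding the square and using Steps 4–6,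
$$\mathbb E\,E\Big|\frac1{K_i}\sum_{k\in W_i}D_k\Big|^2\le\frac{2(e^{AI/2}+e^{A/8})}{K_i}+\frac{A^2e^{A/2}}{4L}+(p_i+q_i)\big(e^{AI/2}+2e^{A/4}\big).\tag{9}$$
As $T\to\infty$ with $A,I$ fixed, $K_i\ge T$, $L=T^2$ and $p_i,q_i\to0$, so the right side tends to $0$.

**Step 8: freezing $k$ in $G_k^{(i)}$.** The purpose is to replace $G_k^{(i)}$ by $G_0^{(i)}$. By (8), for $k\in W_i$,
$$E\big|G_k^{(i)}-G_0^{(i)}\big|^2=2\Big(1+\frac{a^2}8\Big)^L\Big(1-\Big(1+\frac{a^2}8\Big)^{-k}\Big)\le2e^{A/8}\cdot\frac{2K_IA}{8L}\to0,$$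
where we used $1-(1+y)^{-k}\le ky$, $k\le2K_I$, and $K_I/L=8^{I-1}/T$. By convexity the same bound holds for $E\big|\frac1{K_i}\sum_{k\in W_i}G_k^{(i)}-G_0^{(i)}\big|^2$.

**Step 9: fixing signs and offsets before $V$.** Using $|u+u'|^2\le2|u|^2+2|u'|^2$ and summing over the $I$ values of $i$, the $\mathbb E$-mean of the left side of (10) below tends to $0$ as $T\to\infty$. So for $T$ large there is a choice of $(\sigma,U)$ with
$$\sum_{i=1}^IE\Big|\frac1{K_i}\sum_{k\in W_i}F_k-G_0^{(i)}\Big|^2\le\frac{\varepsilon\Lambda^2}{12}.\tag{10}$$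
This choice must be made before $V$, because $V$ will be chosen to fit the offsets $\eta_{j,d}$. That is legitimate. By Lemma 6, for fixed $(\sigma,U)$ every expectation $E[F_kF_l]$, $E[F_kG_l^{(i)}]$, $E[G_k^{(i)}G_l^{(i)}]$ occurring here, including $l=k$ and index $0$, is a sum over surviving terms of coefficients times $\hat w(\omega)$. The survival condition, the coefficients and $\omega$ do not involve $V$. So the left side of (10) has the same value for all $2$-good $V$: once (10) holds for one of them, it holds for every $2$-good $V$.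

## 7. The lognormal law of independent phases

**Step 10: one of $I$ independent blocks is large.** Let $Y_{i,s}$ ($1\le i\le I$, $1\le s\le L$) be i.i.d. uniform on $\mathbb R/\mathbb Z$ and
$$g_i=\prod_{s=1}^L\big(1+\tfrac a2\cos2\pi Y_{i,s}\big).$$
The $g_i$ are i.i.d. Put $b=\frac a2=\frac12\sqrt{A/L}<\frac12$. From $\log(1+y)=y-\frac{y^2}2+O(|y|^3)$ for $|y|\le\frac12$,
$$\log g_i=b\sum_s\cos2\pi Y_{i,s}-\frac{b^2}2\sum_s\cos^22\pi Y_{i,s}+O(Lb^3).$$
The first sum equals $\frac{\sqrt A}2\cdot\frac1{\sqrt L}\sum_s\cos2\pi Y_{i,s}$, with variance $b^2L/2=A/8$. The central limit theorem gives the limit law $N(0,\frac A8)$. The second term is $-\frac A8\cdot\frac1L\sum_s\cos^22\pi Y_{i,s}\to-\frac A{16}$ in probability, by the weak law. Finally $Lb^3\to0$. Hence, as $T\to\infty$, $\log g_i\to N(-\frac A{16},\frac A8)=N(-\frac v2,v)$ in law. Since $\log(3\Lambda)=\frac v2$,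
$$P(g_i>3\Lambda)\to P\big(\sqrt v\,\xi-\tfrac v2\ge\tfrac v2\big)=\pi_0.$$
So for $T$ large $P(g_i>3\Lambda)\ge\pi_0/2$, and by independence and the choice of $I$,
$$P\big(\max_ig_i\le3\Lambda\big)\le\Big(1-\frac{\pi_0}2\Big)^I\le e^{-\pi_0I/2}\le\frac\varepsilon3.\tag{11}$$
Markov would give $P(g_i>3\Lambda)\le\frac1{3\Lambda}$, and by Step 1 we lose only a factor of order $\sqrt{\log\Lambda}$ against it. This is why $I$ of order $\Lambda\sqrt{\log\Lambda}\,\log\frac1\varepsilon$ suffices.

Now fix $T$, and then $(\sigma,U)$, so that (11) holds and (10) holds for all $2$-good $V$.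

## 8. Choosing $V$ and building $f$

**Step 11: transferring (11) to the line.** The purpose is to see the event $\max_iG_0^{(i)}>3\Lambda$ under $P_w$. Regard $g_i$ as a continuous function on $(\mathbb R/\mathbb Z)^{IL}$. The set $O=\{\max_ig_i>3\Lambda\}$ is open, with Haar measure $|O|\ge1-\frac\varepsilon3$. Choose a continuous $h$ with $0\le h\le1_O$ and $\int h\ge|O|-\frac\varepsilon6$, and a real trigonometric polynomial $Q$ on this torus with $\|Q-h\|_\infty\le\frac\varepsilon{12}$. Let $H\ge2$ be at least the degree of $Q$ in each variable.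

Suppose $V$ is $H$-good and put $Y(x)=(V_i\theta^sx)_{i\le I,\,s\le L}$. A nonconstant character of $Q$, evaluated at $Y(x)$, is $e(\xi x)$ with $\xi=\sum_iV_i\sum_sc_{i,s}\theta^s$ and $|c_{i,s}|\le H$ not all zero. So $|\xi|\ge M\ge1$ and its expectation is $0$. Hence $\int Q(Y(x))w(x)\,dx=\int Q$. Since $G_0^{(i)}(x)=g_i(Y(x))$,
$$P_w\big(\max_iG_0^{(i)}>3\Lambda\big)\ge\int h(Y(x))w(x)\,dx\ge\int Q-\frac\varepsilon{12}\ge\int h-\frac\varepsilon6\ge|O|-\frac\varepsilon3\ge1-\frac{2\varepsilon}3.\tag{12}$$

**Step 12: the multipliers.** We need $V$ to be $H$-good and each $\Theta_{j,d}$ to be very near an integer. Let $\kappa\in(0,1]$ be so small that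
$$IL(1+a)^{IL}\,2\pi a\kappa\,\theta^{2K_I}R\le\frac\Lambda2.$$
This condition does not involve $V$. Let $\mathcal V_j$ be the set of positive integers $n$ such that $n\theta^d-\eta_{j,d}$ is within $\kappa$ of an integer for every $1\le d\le L$. Since $(n\theta,\dots,n\theta^L)_{n\ge1}$ is equidistributed modulo $1$ (Kronecker–Weyl, as in Section 3), each $\mathcal V_j$ is infinite. By Lemma 5 there is an $H$-good $V$ with $V_j\in\mathcal V_j$. Let $v_{j,d}$ be integers with $|V_j\theta^d-\eta_{j,d}-v_{j,d}|\le\kappa$.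

**Step 13: $f$ and its norms.** Put
$$f(x)=\prod_{j=1}^I\prod_{d=1}^L\big(1+\sigma_{j,d}\,a\cos2\pi v_{j,d}x\big)\ge0,$$
a $1$-periodic trigonometric polynomial. If integers $|c_{j,d}|\le2$ are not all zero then, since $|v_{j,d}-V_j\theta^d|\le2+\kappa$,
$$\Big|\sum_{j,d}c_{j,d}v_{j,d}\Big|\ge\Big|\sum_jV_j\sum_dc_{j,d}\theta^d\Big|-2IL(2+\kappa)\ge M-6IL\ge2>0.$$
So the integers $v_{j,d}$ have no nontrivial relation with coefficients up to $2$. As in the example of Section 2, $\int_0^1f=1$ and
$$\int_0^1f^2=\Big(1+\frac{a^2}2\Big)^{IL}\le e^{AI/2}\le\exp\Big(C_0\Lambda(\log\Lambda)^{3/2}\log\frac1\varepsilon\Big)$$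
by (3).

**Step 14: $f(\theta^kx)$ is close to $F_k(x)$.** Let $|x|\le R$ and $1\le k\le2K_I$. Change the phases $\Theta_{j,d}\theta^kx$ into $v_{j,d}\theta^kx$ one factor at a time. Every factor lies in $[0,1+a]$ and changes by at most $2\pi a\kappa\theta^kR$. Hence
$$|f(\theta^kx)-F_k(x)|\le IL(1+a)^{IL}\,2\pi a\kappa\,\theta^{2K_I}R\le\frac\Lambda2.\tag{13}$$

**Step 15: the large average.** By (10) and Chebyshev, outside a set of $P_w$-measure at most $\frac4{\Lambda^2}\cdot\frac{\varepsilon\Lambda^2}{12}=\frac\varepsilon3$ we have $\big|\frac1{K_i}\sum_{k\in W_i}F_k-G_0^{(i)}\big|\le\frac\Lambda2$ for all $i$. Combine this with (12) and (13). For all $x\in[-R,R]$ outside a set of $P_w$-measure at most $\frac\varepsilon3+\frac{2\varepsilon}3=\varepsilon$ there is $i$ with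
$$\frac1{K_i}\sum_{k\in W_i}f(\theta^kx)>3\Lambda-\frac\Lambda2-\frac\Lambda2=2\Lambda.$$
Since $f\ge0$ and $W_i=\{K_i+1,\dots,2K_i\}$, this gives $A_{2K_i}f(x)\ge\frac1{2K_i}\sum_{k\in W_i}f(\theta^kx)>\Lambda$, and $2K_i\ge T\ge N_0$. This proves Proposition 3. $\blacksquare$

## 9. Summing the polynomials: proof of Theorem 1

**Step 16: the function.** Let $f_m$ ($m\ge1$) be given by Proposition 3 with $\Lambda_m=2^m$, $\varepsilon_m=2^{-m}$, $R=m$, $N_0=m$. Put $c_m=m2^{-m}$ and $f=\sum_{m\ge1}c_mf_m$. Then $\int_0^1f=\sum_mc_m<\infty$, so $f$ is finite a.e. Put $f=0$ on the exceptional $1$-periodic null set $Z$. The weights are summable, yet $c_m\Lambda_m=m\to\infty$.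

**Step 17: divergence a.e.** Let $B_m=\{x\in[-m,m]:\sup_{n\ge m}A_nf_m(x)\le2^m\}$. Since $\sum_mP_w(B_m)\le\sum_m2^{-m}<\infty$, Borel–Cantelli shows that a.e. $x$ lies in only finitely many $B_m$ (null sets of $w\,dx$ are Lebesgue null). Also, for a.e. $x$ no $\theta^kx$ lies in $Z$, because the preimages of $Z$ under $x\mapsto\theta^kx$ are null. For such $x$ we have $f(\theta^kx)\ge c_mf_m(\theta^kx)$ for all $k,m$, since all $f_m\ge0$. So for a.e. $x$ and all large $m$ (with also $m\ge|x|$) there is $n\ge m$ with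
$$A_nf(x)\ge c_mA_nf_m(x)>c_m2^m=m.$$
Hence $\limsup_nA_nf(x)=\infty$ for a.e. $x$.

**Step 18: a convex function.** For the integrability claim fix $0<s<1$ and let $\Phi(t)=t(\log(1+t))^s$ for $t\ge0$. With $\ell=\log(1+t)$ and $t>0$ we have $\Phi'=\ell^s+\frac{st\,\ell^{s-1}}{1+t}$, and differentiating again gives
$$\Phi''(t)=\frac{s\,\ell^{s-2}}{(1+t)^2}\big[(2+t)\ell-(1-s)t\big]\ge0.$$
Here we used $\ell\ge\frac{2t}{2+t}$, which holds because both sides vanish at $0$ and the difference has derivative $\frac1{1+t}-\frac4{(2+t)^2}=\frac{t^2}{(1+t)(2+t)^2}\ge0$. So $\Phi$ is convex and increasing, and $\Phi(0)=0$. Consequently $\Phi(t/N)\le\Phi(t)/N$ for $N\ge1$.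

**Step 19: each $f_m$.** Since $\int_0^1f_m=1$, $f_m\,dx$ is a probability measure on $[0,1]$. Jensen's inequality for it, first with $u\mapsto u^s$ and then with the logarithm, gives
$$\int_0^1\Phi(f_m)\le\Big(\int_0^1f_m\log(1+f_m)\Big)^s\le\Big(\log\Big(1+\int_0^1f_m^2\Big)\Big)^s=O\big((2^mm^{5/2})^s\big),$$
because $\log\int_0^1f_m^2\le C_0\,2^m(m\log2)^{3/2}\,m\log2$. Let $N_m=\max(1,\int_0^1\Phi(f_m))$. Then $\lambda:=\sum_mc_mN_m<\infty$: the terms are $O(m2^{-m}\cdot2^{sm}m^{5s/2})$ plus $c_m$, and $s<1$.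

**Step 20: the sum.** Write $f/\lambda=\sum_m\frac{c_mN_m}\lambda\cdot\frac{f_m}{N_m}$ (a.e.), with weights of sum $1$. Apply convexity to a partial sum, giving the missing weight to the value $0$ where $\Phi(0)=0$, and pass to the limit by monotone convergence:
$$\int_0^1\Phi(f/\lambda)\le\sum_m\frac{c_mN_m}\lambda\int_0^1\Phi(f_m/N_m)\le\sum_m\frac{c_mN_m}\lambda\cdot\frac1{N_m}\int_0^1\Phi(f_m)\le1.$$
Finally $1+f\le(1+f/\lambda)(1+\lambda)$ and $(p+q)^s\le p^s+q^s$ for $p,q\ge0$, so
$$\Phi(f)\le f\,(\log(1+f/\lambda))^s+f\,(\log(1+\lambda))^s=\lambda\Phi(f/\lambda)+f\,(\log(1+\lambda))^s,$$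
which is integrable on $[0,1]$. The function $f$ does not depend on $s$, so this holds for all $0<s<1$. Theorem 1 is proved. $\blacksquare$

In particular $f$ is locally integrable with period $1$, and at almost every $x$ its averages do not converge to $\int_0^1f$. The statement asked about in Section 1 is false for each transcendental $\theta>1$.

## 10. Generic divergence: proof of Theorem 2

For $m\in\mathbb N$ let
$$\mathcal O_m=\Big\{f\in L^1(\mathbb R/\mathbb Z):\ P_w\big(\sup_{n\ge m}|A_nf|>m\big)>1-2^{-m}\Big\}.$$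
This is well defined on a.e.-classes, since preimages of null sets under $x\mapsto\theta^kx$ are null. We show that $\mathcal O_m$ is open and dense, and then apply Baire.

**Step 21: $A_n$ is continuous from $L^1(\mathbb R/\mathbb Z)$ to $L^1(w\,dx)$.** For $g\in L^1(\mathbb R/\mathbb Z)$ and $k\ge1$ we claim $\int|g(\theta^kx)|w(x)\,dx\le6\|g\|_1$. Indeed $w(x)\le\psi(x):=\min(1,x^{-2})$. Substituting $y=\theta^kx$ and splitting into unit intervals, on each of which $|g|$ has integral $\|g\|_1$, bounds the integral by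
$$\|g\|_1\sum_{q\in\mathbb Z}\theta^{-k}\sup_{y\in[q,q+1]}\psi(\theta^{-k}y).$$
The intervals $q=0$ and $q=-1$ contribute $\theta^{-k}$ each to the sum. Since $\psi$ is even and nonincreasing on $[0,\infty)$, for $q\ge1$ the supremum is at most $\int_{q-1}^q\psi(\theta^{-k}y)\,dy$, and symmetrically for $q\le-2$. So the sum is at most $2\theta^{-k}+\int\psi\le2+4=6$. Averaging over $k$ gives $E|A_ng|\le6\|g\|_1$.

**Step 22: $\mathcal O_m$ is open.** Let $f\in\mathcal O_m$. The event $\{\sup_{n\ge m}|A_nf|>m\}$ is the increasing union, as $N\uparrow\infty$ and $\beta\downarrow0$, of the events $\{\max_{m\le n\le N}|A_nf|>m+\beta\}$. So there are a finite $N$ and $\beta,\gamma>0$ with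
$$P_w\big(\max_{m\le n\le N}|A_nf|>m+\beta\big)>1-2^{-m}+\gamma.$$
If $\|f'-f\|_1$ is small enough, Markov's inequality and Step 21 give
$$\sum_{n=m}^NP_w(|A_nf'-A_nf|>\beta)\le\sum_{n=m}^N\frac{6\|f'-f\|_1}\beta\le\gamma.$$
Then $P_w(\max_{m\le n\le N}|A_nf'|>m)>1-2^{-m}$, and $f'\in\mathcal O_m$.

**Step 23: $\mathcal O_m$ is dense.** Trigonometric polynomials are dense in $L^1(\mathbb R/\mathbb Z)$, so it suffices to approximate a trigonometric polynomial $g$. Given $\zeta>0$, take $F$ from Proposition 3 with $N_0=m$, $\Lambda\ge2$ so large that $\zeta\Lambda>m+\|g\|_\infty$, $\varepsilon=2^{-m-2}$, and $R$ with $P_w(|x|>R)\le2^{-m-2}$. Outside a set of $P_w$-measure at most $2^{-m-1}<2^{-m}$ there is $n\ge m$ with $A_nF(x)>\Lambda$, and then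
$$|A_n(g+\zeta F)(x)|\ge\zeta A_nF(x)-\|g\|_\infty>m.$$
So $g+\zeta F\in\mathcal O_m$. Its $L^1$-distance from $g$ is $\zeta\int_0^1F=\zeta$.

**Step 24: Baire and Borel–Cantelli.** By the Baire category theorem $\bigcap_m\mathcal O_m$ is a dense $G_\delta$ in $L^1(\mathbb R/\mathbb Z)$. For $f$ in it,
$$\sum_mP_w\big(\sup_{n\ge m}|A_nf|\le m\big)\le\sum_m2^{-m}<\infty.$$
So for a.e. $x$ and all large $m$ there is $n\ge m$ with $|A_nf(x)|>m$, that is, $\limsup_n|A_nf(x)|=\infty$. This proves Theorem 2. $\blacksquare$
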